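# Roots of unity with no short linear relations over a finite field

## Roots of unity, orders, and two independence conditions

Throughout, $q$ is a power of a prime $p$, and $\overline{\mathbb F}_q$ is a fixed algebraic closure of $\mathbb F_q$.

**Definition 1 (roots of unity).** For $r\ge 1$, $\mu_r=\{\zeta\in\overline{\mathbb F}_q^{\times}:\zeta^r=1\}$.

If $\gcd(r,q)=1$, then $x^r-1$ and its derivative $rx^{r-1}$ have no common zero, so $\mu_r$ has exactly $r$ elements; it is cyclic, being a finite subgroup of the multiplicative group of a field. *Example.* For $q=2$, $\mu_3=\mathbb F_4^\times$ and $\mu_7=\mathbb F_8^\times$. If $p\mid r$, the group is smaller than $r$: $x^{rp}-1=(x^r-1)^p$ shows $\mu_{rp}=\mu_r$.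

**Definition 2 (orders).** For coprime $n,\ell$, $\operatorname{ord}_\ell(n)$ is the multiplicative order of $n$ modulo $\ell$. For $r$ coprime to $q$, "$\langle q\rangle$ mod $r$" is the subgroup of $(\mathbb Z/r)^\times$ generated by $q$, and we write $d=\operatorname{ord}_r(q)$.

*Example.* The powers of $3$ modulo $7$ are $3,2,6,4,5,1$. So $\operatorname{ord}_7(3)=6$ and $2\in\langle 3\rangle$ mod $7$. The powers of $2$ modulo $7$ are $2,4,1$, so $\operatorname{ord}_7(2)=3$.

Two facts about $d$ will be used. The field $\mathbb F_{q^e}$ contains $\mu_r$ if and only if $r\mid q^e-1$, so $\mathbb F_q(\mu_r)=\mathbb F_{q^d}$. If $\eta$ has order exactly $r$, its conjugates over $\mathbb F_q$ are $\eta,\eta^q,\dots,\eta^{q^{d-1}}$, which are distinct, so its minimal polynomial over $\mathbb F_q$ has degree $d$.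

**Definition 3 (the condition Cond).** $\operatorname{Cond}(m,q,r)$ is the statement: for every $(a_1,\dots,a_m)\in\mathbb F_q^m$ with $a_1+\cdots+a_m\ne0$ and every $(\zeta_1,\dots,\zeta_m)\in\mu_r^m$, we have $a_1\zeta_1+\cdots+a_m\zeta_m\neq0$.

Equivalently, a vanishing combination $\sum a_i\zeta_i=0$ must have $\sum a_i=0$. The $\zeta_i$ need not be distinct. If all $\zeta_i$ are equal, then $\sum a_i\zeta_i=0$ exactly when $\sum a_i=0$; relations of that kind can never be avoided.

*Example.* Let $q=2$, so $a_i\in\{0,1\}$. Then $\operatorname{Cond}(m,2,r)$ says that a sum of an odd number, at most $m$, of $r$-th roots of unity is never $0$. For $r=7$ it fails already at $m=3$: the polynomial $x^3+x+1$ is irreducible over $\mathbb F_2$ (it has no root in $\mathbb F_2$), so it has a root $\zeta\in\mathbb F_8^\times=\mu_7$, and $1+\zeta+\zeta^3=0$.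

**Definition 4 (the condition LI).** $\operatorname{LI}(m,q,r)$ is the statement: any at most $m$ distinct elements of $\mu_r$ are linearly independent over $\mathbb F_q$.

*Example.* Let $q=2$, $r=5$. Here $d=4$, because the powers of $2$ modulo $5$ are $2,4,3,1$. The five elements of $\mu_5$ span $\mathbb F_2(\mu_5)=\mathbb F_{16}$: their span is closed under multiplication and contains $1$, so it is the ring, hence the field, generated by $\mu_5$. This space has dimension $4$, so the relations among the five elements form a line. It is spanned by $1+\zeta+\zeta^2+\zeta^3+\zeta^4=0$, which involves all five. Hence $\operatorname{LI}(4,2,5)$ holds and $\operatorname{LI}(5,2,5)$ fails.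

**Lemma 1.** $\operatorname{LI}(m,q,r)\Rightarrow\operatorname{Cond}(m,q,r)$.

*Proof.* Let $\sum_{i=1}^m a_i\zeta_i=0$. Collect the terms with equal $\zeta_i$. This gives $\sum_\zeta A_\zeta\zeta=0$ over at most $m$ distinct $\zeta\in\mu_r$, where $A_\zeta$ is the sum of the $a_i$ with $\zeta_i=\zeta$. By $\operatorname{LI}(m,q,r)$ all $A_\zeta$ are $0$, so $\sum_i a_i=\sum_\zeta A_\zeta=0$. $\blacksquare$

## Are there infinitely many good $r$ for every $(m,q)$?

For given $m$ and $q$, let $\operatorname{Conj}(m,q)$ be the statement that $\operatorname{Cond}(m,q,r)$ holds for infinitely many positive integers $r$ relatively prime to $q$. The coprimality matters: since $\mu_{rp}=\mu_r$, one good $r$ would otherwise give the infinitely many values $r,rp,rp^2,\dots$ for free.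

The problem, whose source is "Multiplicative Subgroups Avoiding Linear Relations In Finite Fields And A Local-Global Principle" (http://mat.uc.cl/~hector.pasten/preprints/LocGlobPAMS.pdf), is to prove or disprove that $\operatorname{Conj}(m,q)$ holds for all positive integers $m$ and all prime powers $q$. Known results: it holds for every $q$ when $m\le3$. For instance $\operatorname{Cond}(2,q,r)$ holds whenever $\gcd(q-1,r)=1$, and for $m\le3$ both $\operatorname{Cond}(m,2^t,4^{kt}+1)$ and $\operatorname{Cond}(m,q,\frac{q^{2k}+1}{2})$ hold for all natural numbers $k,t$ and all odd prime powers $q$.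

We shall prove that the answer is yes, in a stronger form.

**Theorem 2.** For all positive integers $m$ and all prime powers $q$ there are infinitely many primes $r$ with $\operatorname{LI}(m,q,r)$. In particular, $\operatorname{Conj}(m,q)$ holds for all $m$ and $q$.

Of these infinitely many primes at most one is $p$, and by Lemma 1 each gives $\operatorname{Cond}(m,q,r)$; so the second sentence follows from the first. (The primes constructed below are all coprime to $q$.)

## One term, two terms, and small prime factors of $r$

For $m=1$ there is nothing to do: a single root of unity is nonzero, so $\operatorname{LI}(1,q,r)$ always holds.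

For $m=2$ the answer is complete. Two distinct elements $\zeta_1,\zeta_2\in\mu_r$ are dependent over $\mathbb F_q$ exactly when $\zeta_1/\zeta_2\in\mathbb F_q^\times$, that is, when $\zeta_1/\zeta_2\ne1$ lies in $\mu_r\cap\mu_{q-1}$. This intersection is trivial if $\gcd(q-1,r)=1$, because the order of an element in it divides both numbers. So $\gcd(q-1,r)=1$ implies $\operatorname{LI}(2,q,r)$, hence $\operatorname{Cond}(2,q,r)$. Conversely, if $\gcd(q-1,r)>1$, pick $\zeta\ne1$ in $\mu_r\cap\mathbb F_q^\times$. Then $\zeta\cdot1+(-1)\cdot\zeta=0$ has coefficients $\zeta,-1\in\mathbb F_q$ with sum $\zeta-1\neq0$, so $\operatorname{Cond}(2,q,r)$ fails.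

For general $m$, some $r$ must be excluded.

**Proposition 3.** If $r$ is coprime to $q$ and has a prime factor $\ell\le m$, then $\operatorname{Cond}(m,q,r)$ fails.

*Proof.* The group $\mu_\ell\subseteq\mu_r$ has $\ell$ elements, and they are the roots of $x^\ell-1$. Their sum is, up to sign, the coefficient of $x^{\ell-1}$, which is $0$ since $\ell\ge2$. Take coefficient $1$ on these $\ell$ elements and coefficient $0$ on $m-\ell$ further arbitrary ones. The coefficient sum is $\ell$, which is nonzero in $\mathbb F_q$ because $\ell\nmid q$. $\blacksquare$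

## A degree argument, and the order of $q$ modulo $r$

A first idea is to read a relation $\sum a_i\zeta_i=0$ as a polynomial over $\mathbb F_q$ vanishing at a root of unity $\eta$ of order $r$. If its degree is less than $d=\operatorname{ord}_r(q)$, it must be the zero polynomial. The exponents may be as large as $r-1$, but we are free to choose which primitive $\eta$ we use, and this freedom lowers the degree. The tool is Minkowski's theorem: if $\Lambda\subset\mathbb R^N$ is a lattice of determinant $\Delta$ and $C$ is a compact convex set, symmetric about $0$, with $\operatorname{vol}(C)\ge2^N\Delta$, then $C$ contains a nonzero point of $\Lambda$.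

**Proposition 4.** Let $m\ge2$ and let $r\nmid q$ be prime. If $d>2r^{1-1/(m-1)}$, then $\operatorname{LI}(m,q,r)$ holds.

*Proof.* A single root of unity is independent. The threshold $2r^{1-1/(m-1)}$ increases with $m$, so if the hypothesis holds for $m$, it holds for every $m'$ with $2\le m'\le m$. It therefore suffices to show that exactly $m\ge2$ distinct elements are independent.

Suppose $\sum_{i=1}^ma_i\zeta_i=0$ with distinct $\zeta_i\in\mu_r$, $a_i\in\mathbb F_q$, not all $a_i$ zero. Divide by $\zeta_m$, so that $\zeta_m=1$. Fix $\zeta$ of order $r$ and write $\zeta_i=\zeta^{e_i}$ with $e_m=0$; the $e_i$ are distinct modulo $r$. Put $N=m-1$ and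
$$\Lambda=\{z\in\mathbb Z^N:\ z\equiv\tau(e_1,\dots,e_N)\bmod r\ \text{ for some }\tau\in\mathbb Z\}.$$
Since $(e_1,\dots,e_N)\not\equiv0$, the quotient $\Lambda/r\mathbb Z^N$ is a line in $\mathbb F_r^N$, so $\Lambda$ has index $r^{N-1}$ in $\mathbb Z^N$, which is its determinant. The cube $\{|x_i|\le r^{1-1/N}\}$ has volume $2^Nr^{N-1}$. By Minkowski there is $0\ne z\in\Lambda$ with all $|z_i|\le r^{1-1/N}<r$. Let $\tau$ belong to $z$. If $\tau\equiv0$ mod $r$, then $z\in r\mathbb Z^N$, which with $|z_i|<r$ forces $z=0$. So $\tau$ is invertible mod $r$.

Put $z_m=0$, and let $\eta\in\mu_r$ be the element of order $r$ with $\eta^\tau=\zeta$. For all $i\le m$ we have $z_i\equiv\tau e_i$ mod $r$. Hence the $z_i$ are distinct and $\eta^{z_i}=\zeta^{e_i}=\zeta_i$. With $c=-\min_iz_i$, the polynomial $\sum_ia_ix^{z_i+c}\in\mathbb F_q[x]$ has distinct exponents, so it is nonzero; its degree is at most $\max_iz_i-\min_iz_i\le2r^{1-1/N}<d$; and at $\eta$ it takes the value $\eta^c\sum a_i\zeta_i=0$. But the minimal polynomial of $\eta$ over $\mathbb F_q$ has degree $d$, a contradiction. $\blacksquare$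

*Example.* Let $q=2$, $r=23$. Since $2^{11}=2048=89\cdot23+1$ and $11$ is prime, $d=11$. As $2\sqrt{23}<9.6<11$, $\operatorname{LI}(3,2,23)$ holds.

In the other direction, $d$ cannot be too small.

**Proposition 5.** If $\gcd(r,q)=1$, $\operatorname{LI}(m,q,r)$ holds and $s=\lfloor m/2\rfloor$, then $\sum_{i=0}^s\binom ri(q-1)^i\le q^d$.

*Proof.* The left side counts the formal $\mathbb F_q$-combinations of the $r$ elements of $\mu_r$ with at most $s$ nonzero coefficients. The difference of two of them involves at most $2s\le m$ elements of $\mu_r$, so by $\operatorname{LI}(m,q,r)$ different combinations have different values. All values lie in $\mathbb F_q(\mu_r)=\mathbb F_{q^d}$. $\blacksquare$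

*Example.* Let $K\ge2$ and $r=(q^K-1)/(q-1)$. Then $q^K\equiv1$ mod $r$, and for $1\le e<K$ we have $0<q^e-1<r$, so $d=K$. Since $1+r(q-1)=q^K=q^d$ and $\binom r2(q-1)^2>0$, Proposition 5 shows that $\operatorname{LI}(4,q,r)$ fails.

Here is where the degree argument stops as a route to Theorem 2. It reduces the theorem to finding, for each $m$ and $q$, infinitely many primes $r$ with $\operatorname{ord}_r(q)>2r^{1-1/(m-1)}$, and it provides no means of finding them. The best case, $d=r-1$, is not even possible in general: if $q$ is a square and $r\nmid q$ is odd, then $q^{(r-1)/2}=(\sqrt q)^{\,r-1}\equiv1$ mod $r$, so $d\le(r-1)/2$. We want a criterion on $r$ that can be met by construction, with no lower bound on $d$ that grows like a power of $r$.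

## Frobenius conjugates of a relation

The other natural move is to multiply the relation. If $\sum_iA_i\zeta_i=0$ with $A_i\in\mathbb F_q$, raising to the power $q^j$ and using $A_i^q=A_i$ gives
$$\sum_iA_i\zeta_i^{q^j}=0\qquad\text{for all }j\ge0.$$
So the vector $A$ annihilates all vectors $(\zeta_i^{q^j})_i$. If these vectors span $\overline{\mathbb F}_q^{\,m'}$, then $A=0$. But proving that they span is exactly the original task:

**Proposition 6.** Elements $\zeta_1,\dots,\zeta_{m'}\in\overline{\mathbb F}_q$ are linearly independent over $\mathbb F_q$ if and only if the vectors $(\zeta_1^{q^j},\dots,\zeta_{m'}^{q^j})$, $j\ge0$, span $\overline{\mathbb F}_q^{\,m'}$.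

*Proof.* "If" was just shown. For "only if", suppose the vectors do not span. Then there is $c\neq0$ with $\sum_ic_i\zeta_i^{q^j}=0$ for all $j\ge0$. Choose such a $c$ with as few nonzero entries as possible, scaled so that $c_{i_0}=1$ for some $i_0$. Raising to the $q$-th power gives $\sum_ic_i^q\zeta_i^{q^{j}}=0$ for all $j\ge1$. All $\zeta_i$ lie in some $\mathbb F_{q^D}$, so the vectors are periodic in $j$ with period $D$, and the equation for $j=0$ is the one for $j=D$. Hence $(c_i^q-c_i)_i$ satisfies all the equations, has its nonzero entries among those of $c$, and vanishes at $i_0$. By minimality it is $0$, so all $c_i\in\mathbb F_q$. The equation for $j=0$ is then a nontrivial $\mathbb F_q$-relation among the $\zeta_i$. $\blacksquare$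

So the $q$-power conjugates alone carry no new information. What does help is to make the Frobenius act on $\mu_r$ as a power map whose exponent is a fixed small integer $n$ prime to $p$. This happens when $q^K\equiv n$ mod $r$ for some $K\ge 1$: then $\zeta^{q^K}=\zeta^n$ for $\zeta\in\mu_r$, and the relation becomes
$$\sum_iA_i\zeta_i^{n^j}=0\qquad\text{for all }j\ge0.$$
For example, $3^2\equiv2$ mod $7$, so an $\mathbb F_3$-linear relation among elements of $\mu_7$ survives squaring all the roots of unity.

Two things are gained. The exponents $n^j$ do not depend on $q$, so one may hope for a statement that is uniform in $q$. And $n^j$ is invertible in $\overline{\mathbb F}_q$, so $s\mapsto s^{n^j}$ has a nonzero derivative at every $s\ne0$, whereas for $j\ge 1$ the derivative of $s\mapsto s^{q^j}$ is identically zero. The proof lives on that derivative.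

## Spanning by $n$-power vectors

**Theorem 7.** Let $m\ge1$, $n\ge2$. There is a constant $E=E(m,n)\ge1$ with the following property. Let $k$ be an algebraically closed field with $n\neq0$ in $k$. Let $r\ge1$ be coprime to $n$ and such that every prime $\ell\mid r$ satisfies $\operatorname{ord}_\ell(n)>E$. Let $t_1,\dots,t_{m'}\in k$ be distinct with $m'\le m$ and $t_i^r=1$. Then the vectors $v_j=(t_1^{n^j},\dots,t_{m'}^{n^j})$, $j=0,1,2,\dots$, span $k^{m'}$.

**Theorem 8.** Let $m\ge1$, $n\ge2$, $E=E(m,n)$. For every prime power $q$ coprime to $n$ and every $r$ coprime to $qn$ such that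

- (i) $n\in\langle q\rangle$ mod $r$, and
- (ii) every prime $\ell\mid r$ has $\operatorname{ord}_\ell(n)>E$,

$\operatorname{LI}(m,q,r)$ holds, hence so does $\operatorname{Cond}(m,q,r)$.

Condition (ii) only excludes the primes dividing $\prod_{e\le E}(n^e-1)$, because $\operatorname{ord}_\ell(n)\le E$ means $\ell\mid n^e-1$ for some $1\le e\le E$. This product is a positive integer, so the set of excluded primes is finite, and it depends only on $m,n$, not on $q$ or the characteristic. In particular, for fixed $q$ coprime to $n$, all but finitely many primes $r$ with $n\in\langle q\rangle$ mod $r$ satisfy $\operatorname{LI}(m,q,r)$.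

**Theorem 7 by hand for $m'=2$.** Let $\rho=t_1/t_2\neq1$. The determinant of $v_0,v_1$ is
$$t_1t_2^n-t_2t_1^n=t_1t_2^n(1-\rho^{n-1}).$$
If it vanishes, the order of $\rho$ divides $n-1$, and a prime $\ell$ dividing that order satisfies $\ell\mid r$ and $\operatorname{ord}_\ell(n)=1$. So for two elements it is enough that every prime $\ell\mid r$ has $\operatorname{ord}_\ell(n)>1$. We see the shape of the general proof: if the vectors fail to span, a ratio of the $t_i$ has order dividing some $n^e-1$ with $e$ bounded.

**Both hypotheses of Theorem 7 matter.** *On the orders.* Let $n=2$, $r=3$, $m'=3$, let $k$ have characteristic different from $2,3$, and let $t=(1,\omega,\omega^2)$ with $\omega$ of order $3$. Since $4\equiv1$ mod $3$, the only vectors are $v_0=(1,\omega,\omega^2)$ and $v_1=(1,\omega^2,\omega)$, and two vectors do not span $k^3$. *On $n\ne0$ in $k$.* Let $n=2$, $k=\overline{\mathbb F}_2$, let $K$ be any prime and $r=2^K-1$. A prime $\ell\mid r$ has $\operatorname{ord}_\ell(2)$ dividing $K$ and different from $1$, so $\operatorname{ord}_\ell(2)=K$, which can be as large as we like. Choose $x\in\mathbb F_{2^K}\setminus\mathbb F_2$.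 Then $t=(1,x,1+x)$ has three distinct entries in $\mathbb F_{2^K}^\times=\mu_r$, and every $v_j=(1,x^{2^j},1+x^{2^j})$ lies in the plane where the coordinates sum to $0$.

## Components, degrees, and tangent spaces

We recall the geometry used in the proof of Theorem 7. Let $k$ be algebraically closed. Closed sets are Zariski closed; each has finitely many irreducible components.

**Degree and Bézout.** Each irreducible closed $Z\subseteq\mathbb P^{N}(k)$ has a degree, a positive integer; $\deg\mathbb P^N=1$. Bézout's theorem (Hartshorne, *Algebraic Geometry*, Thm. I.7.7) gives: if $F$ is a form of degree $\delta\geq1$ that does not vanish identically on $Z$, then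
$$\sum_W\deg W\le\delta\deg Z,\tag{1}$$
where $W$ runs over the irreducible components of $Z\cap\{F=0\}$. Indeed, for $\dim Z\ge1$ and irreducible $F$ the theorem says that the degrees $\deg W$, weighted by multiplicities that are at least $1$, add up to $\delta\deg Z$. If $F$ is a product of irreducible forms $G_\alpha$, none vanishes on all of $Z$, every component of $Z\cap\{F=0\}$ is a component of some $Z\cap\{G_\alpha=0\}$, and the degrees of the $G_\alpha$ add up to $\delta$. If $Z$ is a point, then $Z\cap\{F=0\}$ is empty and (1) is trivial.

*Example.* Let $k$ have characteristic different from $2,3$. In $\mathbb P^2$ cut the line $s_1+s_2+s_3=0$ by the conic $s_1^2+s_2^2+s_3^2=0$. Substituting $s_3=-s_1-s_2$ gives $2(s_1^2+s_1s_2+s_2^2)=0$. So the intersection consists of the two points $[1:\omega:\omega^2]$ and $[1:\omega^2:\omega]$, and the bound $1\cdot2$ is attained. These are the points $[v_0],[v_1]$ of the first example after Theorem 8: the failing relation $(1,1,1)$ produces an isolated point for each vector $v_j$. The proof turns this observation into a general principle.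

**Affine cone.** For irreducible closed nonempty $Z\subseteq\mathbb P^{M-1}$, the cone $\hat Z=\{0\}\cup\{s:[s]\in Z\}\subseteq k^M$ is closed, irreducible, of dimension $\dim Z+1$. *Example.* The cone over the point $[t]$ is the line $kt$.

**Tangent space.** For closed $X\subseteq k^M$ and $t\in X$, $T_tX$ is the space of all $w\in k^M$ with $\sum_i\frac{\partial G}{\partial s_i}(t)\,w_i=0$ for every polynomial $G$ vanishing on $X$. If $X$ is irreducible, then $\dim X\le\dim T_tX$. *Example.* For the curve $y^2=x^3$ the gradient of $y^2-x^3$ is $(-3x^2,2y)$. At $(0,0)$ it vanishes and the tangent space is $k^2$; at $(1,1)$ it is $(-3,2)\ne0$ and the tangent space is a line.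

## Proof of Theorem 7

**Step 0: a constant that is uniform in the field.** This step bounds, once and for all, how many of the equations $\sum b_it_i^{n^j}=0$ are needed to imply all of them. In the ring $\mathbb Z[b_1,\dots,b_m,t_1,\dots,t_m]$ put
$$f_j=\sum_{i=1}^mb_it_i^{n^j}\qquad(j\ge0).$$
By Hilbert's basis theorem the ring is Noetherian, so the ascending chain of ideals $(f_0)\subseteq(f_0,f_1)\subseteq\cdots$ becomes stationary. Let $J=J(m,n)$ be the least index with $(f_0,\dots,f_J)$ containing all $f_j$. So each $f_j$ is a combination of $f_0,\dots,f_J$ with coefficients in the ring. These identities have integer coefficients, so they may be evaluated in any field. Consequently, for every field $k$ and all $b,t\in k^{m'}$ with $m'\le m$ (pad $b$ and $t$ with zeros if $m'<m$),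
$$\sum_ib_it_i^{n^j}=0\ \text{ for }0\le j\le J\quad\Longrightarrow\quad\sum_ib_it_i^{n^j}=0\ \text{ for all }j\ge0.\tag{2}$$
Set
$$E=n^{J(J+1)/2}.$$

*Example.* For $m=1$ we have $f_j=b_1t_1^{n^j}$, a multiple of $f_0=b_1t_1$, so $J=0$ and $E=1$. For $m=2$,
$$f_j-t_2^{\,n^j-1}f_0=b_1t_1\bigl(t_1^{\,n^j-1}-t_2^{\,n^j-1}\bigr).$$
Since $n-1$ divides $n^j-1$, the right side is a multiple of its value for $j=1$, so $f_j\in(f_0,f_1)$. For $j=1$ the right side is nonzero and free of $b_2$, hence not a multiple of $f_0=b_1t_1+b_2t_2$, so $f_1\notin(f_0)$. Thus $J=1$ and $E=n$. For general $m$ the theorem of Hilbert gives no explicit value.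

**Step 1: a relation of minimal support.** This step replaces a hypothetical failure by a relation that is unique up to scaling. Let $k,r,t_1,\dots,t_{m'}$ be as in Theorem 7 and suppose the $v_j$ do not span $k^{m'}$. Then
$$R=\Bigl\{c\in k^{m'}:\ \sum_ic_it_i^{n^j}=0\ \text{ for all }j\ge0\Bigr\}$$
is not $0$. Choose $0\ne b\in R$ whose support $I=\{i:b_i\ne0\}$ has minimal size $M=|I|$. Since $t_i\ne0$, a single term $b_it_i$ with $b_i\neq0$ cannot vanish, so $M\ge2$. Write $k^I$ for the vectors supported in $I$. We claim
$$R\cap k^I=k\,b.\tag{3}$$
Let $c\in R\cap k^I$, pick $i_0\in I$ and put $\lambda=c_{i_0}/b_{i_0}$. Then $c-\lambda b\in R$ has support inside $I\setminus\{i_0\}$, so it is $0$ by minimality.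

From now on all coordinates are indexed by $I$, and $t=(t_i)_{i\in I}$.

**Step 2: fix the coefficients, free the points, and count components.** So far the points $t_i$ were given and the coefficients unknown. Now keep $b$ and let the points vary. Let
$$F_j(s)=\sum_{i\in I}b_is_i^{n^j},$$
a nonzero form of degree $n^j$, and let $P_b\subseteq\mathbb P^{M-1}(k)$ be the set of common zeros of $F_0,\dots,F_J$. We claim that $P_b$ has at most $E$ irreducible components.

For a closed set with components $Z_\alpha$ let its total degree be $\sum_\alpha\deg Z_\alpha$. Intersect such a set with $\{F=0\}$, where $F$ is a form of degree $\delta\ge1$. Every component $W$ of $\bigl(\bigcup Z_\alpha\bigr)\cap\{F=0\}$ is irreducible, so it lies in some $Z_\alpha\cap\{F=0\}$, and being maximal in the whole set it is a component of that piece. If $F$ vanishes on $Z_\alpha$, the piece is $Z_\alpha$, of degree $\deg Z_\alpha\le\delta\deg Z_\alpha$. Otherwise, by (1), the degrees of the components of the piece add up to at most $\delta\deg Z_\alpha$. So the intersection multiplies the total degree by at most $\delta$. Start from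 $\mathbb P^{M-1}$, of degree $1$, and intersect successively with $F_0,\dots,F_J$. The total degree of $P_b$ is at most
$$\prod_{j=0}^Jn^j=n^{J(J+1)/2}=E,$$
and each component contributes at least $1$.

**Step 3: $\{[t]\}$ is an irreducible component of $P_b$.** This is the central step: our point is isolated in $P_b$. Since $b\in R$, we have $[t]\in P_b$. Let $Z$ be any component of $P_b$ through $[t]$, and $\hat Z\subseteq k^M$ its affine cone. Each $F_j$ with $j\le J$ vanishes on $\hat Z$, so every $w\in T_t\hat Z$ satisfies
$$\sum_{i\in I}b_i\,n^j\,t_i^{\,n^j-1}w_i=0\qquad(0\le j\le J).$$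
As all $t_i\neq0$, we may write $w_i=t_iu_i$. As $n\ne0$ in $k$, we may divide by $n^j$. The condition becomes
$$\sum_{i\in I}(b_iu_i)\,t_i^{\,n^j}=0\qquad(0\le j\le J).$$
This has the same shape as the original system, with $b_iu_i$ in place of $b_i$. By (2), applied to the coefficients $b_iu_i$, it holds for all $j\ge0$. So $(b_iu_i)_{i\in I}\in R\cap k^I$, and by (3) there is $\lambda\in k$ with $b_iu_i=\lambda b_i$ for all $i\in I$. Since $b_i\ne0$ on $I$, all $u_i$ equal $\lambda$, that is, $w=\lambda t$. Hence $T_t\hat Z\subseteq kt$ and
$$\dim Z+1=\dim\hat Z\le\dim T_t\hat Z\le1.$$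
So $\dim Z=0$, and $Z=\{[t]\}$.

**Step 4: the same for all power translates of $t$, with the same $b$.** For $l\ge0$ let $t^{(l)}=(t_i^{n^l})_{i\in I}$. This step shows that each $\{[t^{(l)}]\}$ is an irreducible component of the one set $P_b$. Since $\gcd(n,r)=1$, there is $f\ge1$ with $n^f\equiv1$ mod $r$. As $t_i^r=1$, we get $v_{j+f}=v_j$ for all $j\ge0$. So the sequence $(v_j)$ is periodic from the start, and a vector $c$ satisfies $\sum c_it_i^{n^j}=0$ for all $j\ge l$ if and only if it does so for all $j\ge0$. But the equations for $j\ge l$ are exactly those that define the space "$R$" for the family $(t_i^{n^l})_i$, because $(t_i^{n^l})^{n^j}=t_i^{n^{l+j}}$. So this space equals $R$. Therefore $b$ belongs to it, (3) holds unchanged, and $[t^{(l)}]\in P_b$. The coordinates of $t^{(l)}$ are nonzero, so Step 3 applies to $t^{(l)}$ word for word.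

**Step 5: pigeonhole.** We now compare the count of Step 2 with the points of Step 4. The $E+1$ points $[t^{(0)}],\dots,[t^{(E)}]$ are each a component of $P_b$, and there are at most $E$ components. So $[t^{(l)}]=[t^{(l')}]$ for some $0\le l<l'\le E$. Pick $i\ne i'$ in $I$, which is possible since $M\ge2$, and let $\rho=t_i/t_{i'}$. As the $t$'s are distinct, $\rho\ne1$. Equal projective points have equal coordinate ratios, so $\rho^{n^l}=\rho^{n^{l'}}$, that is,
$$\rho^{\,n^l(n^e-1)}=1,\qquad e=l'-l,\quad1\le e\le E.$$
The order of $\rho$ divides $r$, so it is coprime to $n$, and therefore $\rho^{n^e-1}=1$. Since $\rho\neq1$, there is a prime $\ell$ dividing the order of $\rho$. Then $\ell\mid r$ and $\ell\mid n^e-1$, so $\operatorname{ord}_\ell(n)\le e\le E$. This contradicts the hypothesis on $r$. So the $v_j$ span $k^{m'}$. $\blacksquare$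

In the $\omega$-example, with $b=(1,1,1)$, Steps 1 to 4 all apply: $P_b$ contains $[1:\omega:\omega^2]$ and $[1:\omega^2:\omega]$ and nothing else, since the first two equations already leave only these. There is no contradiction there because the translates $t^{(l)}$ take only two values, which is what the order condition in Theorem 7 forbids.

## From spanning to linear independence: proof of Theorem 8

The purpose of the proof is to turn one $\mathbb F_q$-relation into the system of equations that Theorem 7 controls.

By (i) and the finiteness of the group $(\mathbb Z/r)^\times$, there is $K\ge1$ with $q^K\equiv n$ mod $r$. Let $\zeta_1,\dots,\zeta_{m'}\in\mu_r$ be distinct, $m'\le m$, and let $\sum_iA_i\zeta_i=0$ with $A_i\in\mathbb F_q$. Raising to the power $q^{Kj}$ is additive and fixes each $A_i$. Moreover $q^{Kj}\equiv n^j$ mod $r$ and $\zeta_i^r=1$. So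
$$0=\sum_iA_i\zeta_i^{\,q^{Kj}}=\sum_iA_i\zeta_i^{\,n^j}\qquad\text{for all }j\ge0.$$
Take $k=\overline{\mathbb F}_q$. Here $n\ne0$ in $k$ because $\gcd(n,q)=1$; also $r$ is coprime to $n$, and (ii) is the order hypothesis. By Theorem 7 the vectors $(\zeta_i^{n^j})_i$ span $k^{m'}$. The linear form $x\mapsto\sum A_ix_i$ vanishes on all of them, so it is zero, and all $A_i=0$. This is $\operatorname{LI}(m,q,r)$, and Lemma 1 gives $\operatorname{Cond}(m,q,r)$. $\blacksquare$

## Prime divisors of $q^K-n$: proof of Theorem 2

Condition (i) of Theorem 8 can be met by construction: any divisor $r$ of $q^K-n$ satisfies $n\equiv q^K$ mod $r$. Let $n=2$ if $q$ is odd and $n=3$ if $q$ is even, so $\gcd(n,q)=1$. Let $S$ be the set of primes that divide $q^K-n$ for some $K\ge1$ with $q^K>n$. For instance, for $q=3$, $n=2$ the values $q^K-n$ begin $1,7,25,79$, so $7,5,79\in S$; for $q=4$, $n=3$ they begin $1,13,61,253=11\cdot23$.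

**Step 1: primes in $S$ are coprime to $q$ and to $n$.** This is needed both for Euler's theorem below and for applying Theorem 8. Let $\ell\in S$ divide $q^K-n$. If $\ell\mid q$, then $\ell\mid n$; if $\ell\mid n$, then $\ell\mid q^K$, so $\ell\mid q$. In either case $\ell$ divides $\gcd(n,q)=1$, which is impossible.

**Step 2: $S$ is infinite.** The idea is to find two different values $q^K-n$ with the same prime factorization. Suppose $S=\{\ell_1,\dots,\ell_s\}$ is finite, possibly empty. Fix $K_0\ge1$ with $u=q^{K_0}-n>0$. Let $w_i=v_{\ell_i}(u)$ be the exponent of $\ell_i$ in $u$, and put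
$$Q=\prod_{i=1}^s\ell_i^{\,w_i+1},\qquad K=K_0+\varphi(Q),$$
where $\varphi$ is Euler's function and $Q=1$ if $s=0$. By Step 1, $\gcd(q,Q)=1$, so $q^{\varphi(Q)}\equiv1$ mod $Q$ and
$$q^K-n\equiv q^{K_0}-n=u\pmod Q.$$
Since $\ell_i^{w_i+1}\mid Q$ while $\ell_i^{w_i+1}\nmid u$, the numbers $q^K-n$ and $u$ contain $\ell_i$ to the same power $w_i$. Also $q^K>q^{K_0}>n$, so all prime factors of $q^K-n$, like those of $u$, lie in $S$. Hence
$$q^K-n=\prod_{i=1}^s\ell_i^{\,w_i}=u=q^{K_0}-n,$$
which contradicts $K>K_0$.

**Step 3: apply Theorem 8.** Let $r\in S$ be a prime not dividing $\prod_{e\le E(m,n)}(n^e-1)$; this discards only finitely many elements of the infinite set $S$. By Step 1, $r$ is coprime to $qn$. By the definition of $S$, $n\equiv q^K$ mod $r$ for some $K\ge 1$, so $n\in\langle q\rangle$ mod $r$, which is (i). The only prime dividing $r$ is $r$ itself, and $r\nmid n^e-1$ for $1\le e\le E$ means $\operatorname{ord}_r(n)>E$, which is (ii). So $\operatorname{LI}(m,q,r)$ holds, and by Lemma 1 so does $\operatorname{Cond}(m,q,r)$. This is true for infinitely many primes $r$ coprime to $q$, so $\operatorname{Conj}(m,q)$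 holds for all positive integers $m$ and all prime powers $q$. $\blacksquare$
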